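# A game whose only equilibrium cannot be learned

## Two theorems on learnable equilibria

**Theorem 1.** Let $N\ge 4$, and let $S_1,\dots,S_N$ be finite nonempty strategy sets such that at least four players have exactly two strategies (the other sets are arbitrary). Then there is a nonempty open set of payoff tables for which the game has exactly one Nash equilibrium, and this equilibrium is not asymptotically stable for any myopic adjustment dynamic.

**Theorem 2.** Let $N\le 3$ and $|S_i|=2$ for all $i$. For almost every payoff table, an equilibrium is learnable if and only if its index is $+1$, and at least one such equilibrium exists.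

The motivation is Conjecture 3 of "Some Thoughts On Sustainable/Learnable Equilibria" (https://homepage.univie.ac.at/Josef.Hofbauer/03sustain.pdf): *a generic $N$ person game has at least one learnable equilibrium.* Theorem 1 says that this is false for every $N\ge4$. Theorem 2 says that among games with two strategies per player, four players are really needed. So for binary choice games the conclusion of the conjecture holds exactly when $N\le 3$. The cases $N=2,3$ with larger strategy sets are not settled here.

We now unpack the words *myopic adjustment dynamic*, *learnable*, *generic* and *index*.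

## Adjustment dynamics, learnability, and the word "generic"

Player $i\in\{1,\dots,N\}$ has a finite set $S_i$ of pure strategies. A mixed strategy $x_i$ is a point of the simplex $\Delta_i=\Delta(S_i)$, with weight $x_{is}$ on $s\in S_i$, and $x=(x_1,\dots,x_N)\in\Theta=\prod_i\Delta_i$. We write $u_i(s,x_{-i})$ for the expected payoff to $i$ from the pure strategy $s$ when the others play $x_{-i}$. With $N$ and the $S_i$ fixed, a game is its payoff table, a point of $\mathbb R^{N\prod_i|S_i|}$.

**Definition (MAD).** A *myopic adjustment dynamic* for a game is an autonomous differential equation $\dot x=F(x)$ on $\Theta$ such that (i) $F$ is Lipschitz; (ii) $\Theta$ is forward invariant; (iii) for every $x\in\Theta$ and every $i$, $\sum_{s\in S_i}u_i(s,x_{-i})F_{is}(x)\ge0$.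

Condition (iii) says that each player moves so as not to lose against the *current* play of the others. Speed is free, and a player may stand still.

**Definition (learnable).** A Nash equilibrium is *learnable* if it is asymptotically stable (Lyapunov stable and attracting) for some MAD of that game. The MAD may be chosen depending on the game.

**Definition (generic).** A property holds for a generic $N$ person game if, for every choice of $S_1,\dots,S_N$, it holds for Lebesgue-almost every payoff table.

A nonempty open set has positive measure. So to refute the conjecture for a given $N$ it suffices to find, for one choice of strategy sets, a nonempty open set of games with no learnable equilibrium. Theorem 1 does this. "Not learnable" is a statement about *all* MADs, so we need an obstruction that uses only the sign condition (iii).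

## One number per binary player

For a player with two strategies $A_i,B_i$ put
$$x_i=x_{iA}-x_{iB}\in[-1,1],\qquad d_i(x_{-i})=u_i(A_i,x_{-i})-u_i(B_i,x_{-i}).$$
Solutions stay in $\Theta$, so $x_{iA}+x_{iB}=1$ along them, and hence $F_{iA}=-F_{iB}$. Call this common value $f_i/2$. Then $\dot x_i=f_i$, and (iii) for player $i$ reads $\frac12f_id_i\ge0$, that is,
$$f_i(x)\,d_i(x)\ge0. \tag{1}$$

In a *binary game* (all players have two strategies) $\Theta=[-1,1]^N$, and $d_i$ is multi-affine in $(x_j)_{j\ne i}$. Every multi-affine $d_i$ occurs: take $u_i=\frac12x_id_i$, for which $u_i(A_i)-u_i(B_i)=\frac12d_i+\frac12d_i$. A profile is an equilibrium if and only if for all $i$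
$$d_i>0\Rightarrow x_i=1,\qquad d_i<0\Rightarrow x_i=-1. \tag{2}$$
In particular $|x_i|<1$ forces $d_i=0$. At an equilibrium $x^*$ write
$$J=(\partial_jd_i(x^*))_{i,j},\qquad I=\{i:|x_i^*|<1\},\qquad J_{II}=(J_{ij})_{i,j\in I}.$$
The diagonal of $J$ is zero, because $d_i$ does not involve $x_i$.

**Definition (index).** Suppose $d_j(x^*)\ne0$ for $j\notin I$ and $\det J_{II}\neq0$. The *index* of $x^*$ is $\operatorname{sign}\det(-J_{II})$, where the empty determinant is $1$.

*Matching pennies.* Let $d_1=x_2$, $d_2=-x_1$. The only equilibrium is $0$: if $x_1>0$, then $d_2<0$, so $x_2=-1$, $d_1<0$, $x_1=-1$, a contradiction, and $x_1<0$ is excluded in the same way; then $x_1=0$ gives $d_1=0$, so $x_2=0$. Its index is $\operatorname{sign}(-J_{12}J_{21})=+1$. The field $f_i=(1-x_i^2)d_i$ is a MAD; it conserves $(1-x_1^2)(1-x_2^2)$, so $0$ is stable but not attracting. Now change the speed of player 2: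
$$f_1=(1-x_1^2)x_2,\qquad f_2=-(1-x_2^2)x_1(1+x_1x_2).$$
Since $1+x_1x_2\ge0$ on the square, this is again a MAD. With $H=-\log\big((1-x_1^2)(1-x_2^2)\big)$ we get $\dot H=2x_1x_2-2x_1x_2(1+x_1x_2)=-2x_1^2x_2^2$. An orbit cannot stay in $\{x_1x_2=0\}$ unless it is at $0$: where $x_1=0\ne x_2$ (interior) $\dot x_1=x_2\neq0$, and where $x_2=0\neq x_1$ we have $\dot x_2=-x_1\ne0$. By LaSalle's principle $0$ is asymptotically stable. So it is learnable, although the first MAD did not show it.

*Coordination.* Let $d_1=x_2$, $d_2=x_1$. The equilibria are $0$, $(1,1)$, $(-1,-1)$, with indices $-1,+1,+1$. If $x_1,x_2>0$, then by (1) $f_1,f_2\ge0$: in the positive quadrant nobody may move back toward $0$, so no MAD makes $0$ attracting. Lemma 1 below is this remark made general.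

*Strict equilibria of binary games are learnable.* Here $x^*\in\{\pm1\}^N$ and $d_j(x^*)$ has the sign of $x_j^*$ for every $j$. Take $f_j=-\chi(x)(x_j-x_j^*)$, where $\chi\ge0$ is a Lipschitz cutoff that equals $1$ near $x^*$ and vanishes outside a neighborhood on which each $d_j$ keeps its sign. Then (1) holds, each coordinate moves toward $x_j^*$ without passing it, and near $x^*$ the equation is $\dot y=-y$ with $y=x-x^*$.

## Why four players, and why monotone games do not suffice

The coordination example suggests looking for an equilibrium $x^*$ in the interior with all $J_{ij}>0$ ($i\neq j$). Suppose it is also to be the only equilibrium of a game that stays this way under perturbation. We shall see (Lemma 5) that indices sum to $1$, so the index of $x^*$ must be $+1$. For few players this clashes with positivity: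

- $N=2$: $\det(-J)=-J_{12}J_{21}<0$.
- $N=3$: $\det(-J)=-(J_{12}J_{23}J_{31}+J_{13}J_{32}J_{21})<0$.
- $N=4$: $\det(-J)=\det J$. The products of two disjoint 2-cycles, such as $J_{12}J_{21}J_{34}J_{43}$, come with sign $+$; only the 4-cycles come with sign $-$. Two pairs, each coordinating within itself and coupled weakly, give $\det(-J)>0$.

So four is the first number of players for which the plan is possible. The natural first try is a globally monotone game. The source quotes two facts. (a) If a binary game has both pure profiles $A$ and $B$ as strict equilibria and is strictly supermodular (monotone best reply correspondence), then no interior equilibrium is learnable. (b) For $N\ge4$ there is an open set of $2\times\cdots\times2$ games that have interior equilibria of index $+1$ which are not learnable. But a game as in (a) cannot be a counterexample: $A$ and $B$ are strict, hence learnable. In the simplest instance $d=Jx$ with positive off-diagonal entries, the corners $(1,\dots,1)$ and $(-1,\dots,-1)$ are strict equilibria because all row sums are positive.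

What saves the plan is that the obstruction is *local*: it needs $J_{ij}>0$ only at $x^*$. So we want a game that looks monotone to first order at $x^*$, and whose higher-order multi-affine terms, invisible in $J$, destroy every other equilibrium.

## An orthant box that nothing can cross inward

This lemma is the obstruction. It allows extra players with a dominant strategy, which we need for $N>4$.

**Lemma 1.** Let players $1,\dots,n$ ($n\ge2$) have two strategies each. Let every player $j>n$ have a strategy $a_j$ strictly better than each of $j$'s other strategies against every opponents' profile. Let $x^*$ be an equilibrium with $|x_i^*|<1$ for $i\le n$ and (necessarily) $x_j^*=a_j$ for $j>n$. If $\partial_jd_i(x^*)>0$ for all $i\ne j$ in $\{1,\dots,n\}$, then $x^*$ is not asymptotically stable for any MAD.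

**Step 1: the dominated strategies can be ignored.** Let $F$ be a MAD and $\Phi=\{x\in\Theta:x_j=a_j\ \forall j>n\}$. At a point of $\Phi$ and for $j>n$, $s\ne a_j$, we have $x_{js}=0$, so forward invariance gives $F_{js}\ge0$. Since $\sum_sF_{js}=0$, condition (iii) becomes
$$\sum_{s\ne a_j}\big(u_j(s,x_{-j})-u_j(a_j,x_{-j})\big)F_{js}\ge0 .$$
All brackets are negative and all $F_{js}$ in the sum are nonnegative, so all of them vanish: $F_j=0$ on $\Phi$.

Consequently $\Phi$ is forward invariant. Indeed, let $z$ collect the vectors $x_j-a_j$, $j>n$, and let $\pi x\in\Phi$ be $x$ with $x_j$ replaced by $a_j$ for $j>n$. Then $|F_j(x)|=|F_j(x)-F_j(\pi x)|\le L|z|$, so $|z(t)|\le|z(0)|+L'\int_0^t|z|$, and Gronwall's inequality gives $z\equiv0$ if $z(0)=0$. From now on we work on $\Phi$ with coordinates $x_1,\dots,x_n$. As $|x_i^*|<1$, we have $d_i(x^*)=0$ for $i\le n$.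

**Step 2: all $f_i\ge0$ on a box above $x^*$.** Choose $\eta>0$ so that $Q=\prod_{i\le n}[x_i^*,x_i^*+\eta]\subset(-1,1)^n$ and $\partial_jd_i>0$ on $Q$ for all $i\ne j$. For $x\in Q$,
$$d_i(x)=\int_0^1\sum_{j\ne i}\partial_jd_i\big(x^*+s(x-x^*)\big)(x_j-x_j^*)\,ds ,$$
which is positive unless $x_j=x_j^*$ for all $j\ne i$. Where it is positive, (1) gives $f_i\ge0$. The remaining points of $Q$ are limits of such points (here $n\ge2$ is used), so by continuity $f_i\ge0$ on all of $Q$.

**Step 3: contradiction.** Suppose $x^*$ is asymptotically stable. Take $x(0)\in\Phi\cap Q$ with $x_i(0)>x_i^*$ for all $i\le n$, so close to $x^*$ that $|x_i(t)-x_i^*|<\eta$ for all $t\ge0$ and $x(t)\to x^*$. Let $\tau$ be the supremum of times up to which the orbit is in $Q$. On $[0,\tau)$ every $x_i$ is nondecreasing. If $\tau<\infty$, then $x_i^*<x_i(0)\le x_i(\tau)<x_i^*+\eta$ for all $i\le n$, so $x(\tau)$ is in the interior of $Q$ and the orbit stays in $Q$ beyond $\tau$, a contradiction. Hence $\tau=\infty$ and $x_i(t)\ge x_i(0)>x_i^*$ for all $t$, against $x(t)\to x^*$. $\square$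

## The game with one equilibrium

Let $G^0$ be the binary four-player game with
$$\begin{aligned} d_1&=x_2+\tfrac43x_4, & d_2&=x_1+\tfrac43x_4,\\ d_3&=x_4+\tfrac32x_1x_2, & d_4&=x_3(1-2x_1)-2x_1x_2 .\end{aligned}\tag{3}$$
To first order at $0$, players 1 and 2 coordinate, players 3 and 4 coordinate, and player 4 pulls both 1 and 2 along. The product $x_1x_2$ does not appear in the linear part, but it equals $+1$ at both corners $x_1=x_2=\pm1$. There it drives player 3 to $+1$, and then $d_4=-3$ if $x_1=x_2=1$ and $d_4=1$ if $x_1=x_2=-1$. So player 4 goes against players 1 and 2, and the weight $\frac43>1$ makes that pull decisive. This is how the monotone corners die. Explicitly,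
$$J_0=\begin{pmatrix}0&1&0&\frac43\\1&0&0&\frac43\\0&0&0&1\\0&0&1&0\end{pmatrix},\qquad \det J_0=(-1)(-1)=1 .$$

**Lemma 2.** The only equilibrium of $G^0$ is $x=0$.

*Proof.* Since $d(0)=0$, the profile $0$ is an equilibrium. Let $x$ be any equilibrium; put $t=x_4$ and $a=\frac43t$.

**Step 1: $x_1=x_2$.** If $x_1>x_2$, then $d_2=x_1+a>x_2+a=d_1$. Since $x_1>-1$, (2) gives $d_1\ge0$. So $d_2>0$ and $x_2=1\ge x_1$, a contradiction. The case $x_2>x_1$ is symmetric. Write $x_1=x_2=x$, so $d_1=x+a$.

**Step 2: the corners.** If $x=1$, then $d_1\ge0$, so $a\ge-1$. But $d_3=t+\frac32>0$ gives $x_3=1$, so $d_4=-1-2<0$, $t=-1$, $a=-\frac43$: a contradiction. If $x=-1$, then $d_1\le0$, so $a\le1$. But $d_3=t+\frac32>0$ gives $x_3=1$, so $d_4=3-2>0$, $t=1$, $a=\frac43$: a contradiction.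

**Step 3: $|x|<1$.** Now $d_1=0$, so $t=-\frac34x$ and $|t|<1$. Hence $d_4=0$, that is,
$$x_3(1-2x)=2x^2,\qquad\text{and}\qquad d_3=-\tfrac34x+\tfrac32x^2=\tfrac32x\big(x-\tfrac12\big).$$

- If $-1<x<0$ or $\frac12<x<1$: $d_3>0$, so $x_3=1$ and $2x^2+2x-1=0$. The roots $\frac{-1\pm\sqrt3}2$ (about $0.37$ and $-1.37$) lie in neither interval.
- If $0<x<\frac12$: $d_3<0$, so $x_3=-1$ and $2x^2-2x+1=0$, which has no real root.
- If $x=\frac12$: the equation for $x_3$ reads $0=\frac12$.
- If $x=0$: $t=0$, and the equation gives $x_3=0$. This is the profile $0$. $\square$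

## From one game to an open set, and to every $N\ge4$

Two things are missing. Lemma 1 wants strictly positive entries, while $J_0$ has zeros off the diagonal; and we need an open set. Both are settled by perturbation. Equilibria depend only on $d=(d_1,\dots,d_4)$, that is, on $4\cdot 8=32$ coefficients, which depend linearly (hence continuously) on the payoff table. Let $d^0$ be (3).

**Lemma 3.** There is an open neighborhood $\mathcal N$ of $d^0$ such that each $d\in\mathcal N$ has exactly one equilibrium $x(d)$; it is interior, and $d\mapsto x(d)$ is continuous on $\mathcal N$.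

*Proof.* **Step 1: injectivity near $0$.** Use the Euclidean norm and its operator norm. Choose $r\in(0,1)$ with $\|Dd^0(x)-J_0\|\le\frac1{4\|J_0^{-1}\|}$ on $B_r=[-r,r]^4$. For $d$ near $d^0$ we then have $\|Dd(x)-J_0\|\le\frac1{2\|J_0^{-1}\|}$ on $B_r$. As $B_r$ is convex, for $x,x'\in B_r$
$$|d(x)-d(x')|\ge|J_0(x-x')|-\frac{|x-x'|}{2\|J_0^{-1}\|}\ge\frac{|x-x'|}{2\|J_0^{-1}\|},$$
so $d$ is injective on $B_r$.

**Step 2: no equilibria elsewhere.** The equilibrium relation is closed: if $d^n\to d$, $x^n\to x$ and $x^n$ is an equilibrium of $d^n$, then $d_i(x)>0$ implies $d_i^n(x^n)>0$ for large $n$, so $x_i^n=1$ and $x_i=1$; likewise for $<0$. Suppose there were $d^n\to d^0$ with equilibria $x^n\notin\operatorname{int}B_r$. A limit point would be an equilibrium of $d^0$ outside $\operatorname{int}B_r$, contradicting Lemma 2. So for $d$ near $d^0$ all equilibria lie in $\operatorname{int}B_r$. There they are zeros of $d$, so by Step 1 there is at most one; by Nash's theorem there is at least one.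

**Step 3: continuity.** If $d^n\to d$ in $\mathcal N$, every limit point of $x(d^n)$ is an equilibrium of $d$, hence equals $x(d)$. By compactness $x(d^n)\to x(d)$. $\square$

**The open set.** Let $\mathcal O=\{d\in\mathcal N:\partial_jd_i(x(d))>0\ \forall i\ne j\}$. By Lemma 3 it is open. It is nonempty: for small $\varepsilon>0$ let $d_i^\varepsilon=d_i^0+\varepsilon\sum_{j\ne i}x_j$. Then $d^\varepsilon\in\mathcal N$ and $d^\varepsilon(0)=0$, so $x(d^\varepsilon)=0$, and the off-diagonal derivatives there are $(J_0)_{ij}+\varepsilon>0$. By Lemma 3 every $2\times2\times2\times2$ game with $d\in\mathcal O$ has exactly one equilibrium, and by Lemma 1 it is not learnable.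

**General $N\ge4$.** Number the players so that $1,\dots,4$ are binary, and fix $a_j\in S_j$ for $j>4$. Consider the payoff tables such that (α) for $j>4$, $a_j$ is strictly better than every other strategy of $j$ against all opponents' *pure* profiles, and (β) the four-player game obtained by fixing $x_j=a_j$ for $j>4$ has $d\in\mathcal O$. Condition (α) is finitely many strict inequalities, and (β) is the preimage of an open set under a continuous map, so the set is open. It is nonempty: let $u_j$ be $1$ on $a_j$ and $0$ on the other strategies of $j>4$, and let $u_1,\dots,u_4$ depend only on the first four players, with $d=d^\varepsilon$. Averaging (α) over opponents' mixtures shows that $a_j$ is strictly better against all mixed profiles. So every equilibrium has $x_j=a_j$ for $j>4$, and the equilibria of the game correspond exactly to those of the four-player game. There is exactly one, and by Lemma 1 with $n=4$ it is not asymptotically stable for any MAD. This proves Theorem 1, and Conjecture 3 fails for every $N\ge4$. $\blacksquare$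

## Generic conditions for binary games with $N\le3$

We turn to Theorem 2 and first fix what "almost every" will mean. If $N=|I|=3$ put
$$\alpha=J_{12}J_{23}J_{31},\qquad \beta=J_{13}J_{32}J_{21},\qquad\text{so that }\det J=\alpha+\beta .$$
The conditions, required at every equilibrium, are:

- (G1) $d_j(x^*)\ne0$ for $j\notin I$, and $\det J_{II}\ne0$. In particular $|I|\ne1$, since then $J_{II}=(0)$.
- (G2) If $N=|I|=3$: all $J_{ij}\ne0$ ($i\ne j$), and $\alpha\ne\beta$.

**Lemma 4.** (G1) and (G2) hold for almost every payoff table. (For (G1), $N$ is arbitrary.)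

*Proof.* The map from tables to coefficient vectors $d\in E=\mathbb R^{N2^{N-1}}$ is linear and onto, so preimages of null sets are null and we may work in $E$. There are finitely many choices of $I$ and of $\sigma=x^*_{I^c}\in\{\pm1\}^{I^c}$; fix one.

**Step 1: $|I|=1$ is exceptional.** If $I=\{i\}$, an equilibrium requires $d_i(\sigma)=0$, which is a hyperplane in $E$.

**Step 2: parametrize games together with an equilibrium candidate.** With $x^*=(x_I,\sigma)$, recenter:
$$d_i=\sum_{S\not\ni i}c_{i,S}\prod_{j\in S}(x_j-x_j^*),\qquad c_{i,\emptyset}=d_i(x^*),\qquad c_{i,\{j\}}=J_{ij}.$$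
An equilibrium of this type has $c_{i,\emptyset}=0$ for $i\in I$. So the pairs $(x_I,d)$ with $d_i(x^*)=0$ for $i\in I$ are parametrized by $(x_I,c)\in(-1,1)^I\times\mathbb R^{\dim E-|I|}$, a space of dimension $\dim E$, and $(x_I,c)\mapsto d$ is smooth.

**Step 3: bad parameters are null.** Let $|I|\ne1$. Each bad condition, namely $c_{k,\emptyset}=0$ for some $k\notin I$, $\det J_{II}=0$, $J_{ij}=0$, or $\alpha=\beta$, is the vanishing of a nonzero polynomial in $c$. (For $\det J_{II}$ with $|I|\ge2$, insert the matrix of a cyclic permutation; for $I=\emptyset$ this condition does not occur.) So the bad parameters form a null set, and a smooth map between spaces of equal dimension maps null sets to null sets. $\square$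

## The indices sum to one

We use Brouwer degree: homotopy invariance, additivity over isolated zeros, degree $1$ for the identity, and local degree $\operatorname{sign}\det$ at a nondegenerate zero.

**Lemma 5 (any $N$).** For a binary game satisfying (G1) there are finitely many equilibria, and their indices sum to $1$. So some equilibrium has index $+1$.

*Proof.* **Step 1: equilibria as zeros of a map of degree $1$.** Let $\rho$ be coordinatewise clipping to $[-1,1]$ and
$$g(x)=x-\rho\big(\rho(x)+d(\rho(x))\big)\quad\text{on }\mathbb R^N .$$
A zero lies in $[-1,1]^N$, so $\rho(x)=x$ and $x_i$ is the clipping of $x_i+d_i(x)$: for $|x_i|<1$ this means $d_i=0$, for $x_i=1$ it means $d_i\ge0$, for $x_i=-1$ it means $d_i\le0$. This is (2). Zeros of $x-s\rho(\rho(x)+d(\rho(x)))$, $0\le s\le1$, satisfy $\max_i|x_i|\le1$, so on $\{\max_i|x_i|<2\}$ the degree of $g$ equals that of the identity, $1$.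

**Step 2: the local degree at $x^*$.** Let $x$ be near $x^*$. For $j\notin I$, $d_j\ne0$ has the sign of $x_j^*=\pm1$, and $\rho_j(x)$ is near $x_j^*$, so $\rho_j(x)+d_j(\rho(x))$ is clipped to $x_j^*$ and $g_j=x_j-x_j^*$. For $i\in I$, nothing is clipped and $g_i=-d_i(\rho(x))$. In the components $i\in I$, deform the argument $\rho(x)$ linearly to $(x_I,x^*_{I^c})$. Throughout, a zero has $x_{I^c}=x^*_{I^c}$; then all arguments equal $(x_I,x_{I^c}^*)$ and $d_I(x_I,x_{I^c}^*)=0$, which near $x^*$ forces $x=x^*$ because $\det J_{II}\ne0$. So $x^*$ is isolated, and its local degree is that of $(x_I,x_{I^c})\mapsto(-d_I(x_I,x^*_{I^c}),\,x_{I^c}-x^*_{I^c})$, namely $\operatorname{sign}\det(-J_{II})$.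

**Step 3: add up.** Isolated equilibria in a compact set are finite in number, and additivity gives the sum $1$. $\square$

For coordination this reads $1+1-1=1$.

## Learnable forces index $+1$

We need a textbook theorem, in Krasnosel'skii–Zabreiko (*Geometrical Methods of Nonlinear Analysis*, 1984): *if $0$ is an asymptotically stable zero of a Lipschitz field $f$ near $0\in\mathbb R^n$, then $-f$ has degree $1$ on small balls.* Here is a proof. Take a closed ball $\bar B$ of small radius $\delta$ such that all orbits from $\bar B$ stay in the domain and converge to $0$; let $\varphi_t$ be the flow. By stability there is $\delta_1$ such that $|x|<\delta_1$ implies $|\varphi_t(x)|<\delta/2$ for all $t\ge0$. Each $x\in\bar B$ has a neighborhood that is within $\delta_1$ of $0$ at a common time; by compactness there is $T>0$ with $|\varphi_T(x)|<\delta/2$ on $\bar B$. The maps $H_t(x)=(x-\varphi_t(x))/t=-\int_0^1f(\varphi_{t\sigma}(x))\,d\sigma$, with $H_0=-f$, are continuous in $(t,x)\in[0,T]\times\bar B$. They have no zero on the sphere $|x|=\delta$, since a rest point or a periodic point does not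 converge to $0$. So $-f$ has the degree of $x-\varphi_T(x)$, and $x-s\varphi_T(x)$, $0\le s\le1$, joins this to the identity without zeros on the sphere.

**Lemma 6 (any $N$).** Under (G1), a learnable equilibrium of a binary game has index $+1$.

*Proof.* If $I=\emptyset$ the index is $+1$ by definition, so let $I\ne\emptyset$. Let $f$ be a MAD for which $x^*$ is asymptotically stable.

**Step 1: restrict to the face.** Let $j\notin I$, $x_j^*=\pm1$. Near $x^*$ on $x_j=x_j^*$, (1) gives $\pm f_j\ge0$ (because $d_j$ has the sign of $x_j^*$), while invariance of $\Theta$ gives $\pm f_j\le0$. So $f_j=0$ there. By the Gronwall argument of Lemma 1, Step 1, orbits that start on the face $x_{I^c}=x_{I^c}^*$ near $x^*$ stay on it (by Lyapunov stability they remain in the neighborhood in question). Hence $x_I^*$ is asymptotically stable for $f_I$ restricted to the face, and $-f_I$ has degree $1$ on small balls around $x_I^*$ in $\mathbb R^I$.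

**Step 2: deform $f_I$ into $d_I$.** At a zero of $(1-s)f_I+sd_I$ on the face with $0<s\le1$, multiply the $i$-th component by $d_i$: $(1-s)f_id_i+sd_i^2=0$. Both terms are nonnegative, so $d_i=0$ for all $i\in I$, hence $x=x^*$ near $x^*$. For $s=0$ the only nearby zero is $x^*$, by asymptotic stability. Homotopy invariance gives $\operatorname{sign}\det(-J_{II})=\deg(-d_I)=\deg(-f_I)=1$. $\square$

## Index $+1$ is enough for $N\le3$: multiples of $d$ and the trace

It remains to construct dynamics.

**Proposition 7.** If $N\le3$ and $x^*$ satisfies (G1), (G2) and has index $+1$, then $x^*$ is learnable.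

The field that comes to mind first is $f_i=c_id_i$ with positive $C^1$ speeds $c_i$. At an interior $x^*$ the linearization is $(c_i(x^*)J_{ij})$, whose trace is $0$. So its eigenvalues are never all in the open left half-plane.

- For $N=2$, index $+1$, the eigenvalues are $\pm i\sqrt{-c_1c_2J_{12}J_{21}}$, and the linearization decides nothing. Higher-order terms may still help: the matching pennies field above has this form near $0$, and $0$ is asymptotically stable.
- For $N=3$ with $\det J\ne0$, there is a nonzero real eigenvalue, so the real parts are not all zero; they sum to $0$, so one is positive and $x^*$ is unstable.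

For matching pennies near $0$ the useful correction, up to the boundary factors, was $f_2=d_2(1-d_1d_2)$, which gains a decay of fourth order. When a third player is present, the $d_i$ contain quadratic terms, and these contribute third-order errors to a quadratic Lyapunov function, which a fourth-order gain does not control. We therefore let the speeds depend on the *direction* of $x-x^*$ only (to leading order): such speeds are discontinuous at $x^*$, but the field, being of degree $1$, stays Lipschitz, and the gain becomes second order.

**Reduction to a local problem.** This step disposes of the boundary. We claim it suffices to give, near $x^*$ in $\mathbb R^N$, a Lipschitz field $f$ vanishing at $x^*$ with $f_id_i\ge0$ for $i\in I$ and $f_j=-(x_j-x_j^*)$ for $j\notin I$, that makes $x^*$ asymptotically stable. Within $\Theta$ near $x^*$, $-(x_j-x_j^*)$ is zero or has the sign of $x_j^*$, which is that of $d_j$; so (1) holds for all players. Multiply $f$ by a Lipschitz cutoff $\chi\ge0$ that is $1$ near $x^*$ and supported in a small neighborhood, and call the result $F$ on $\Theta$. It is Lipschitz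 and satisfies (1). Moreover $F_i=0$ wherever $|x_i|=1$: for $i\in I$, and for $i\notin I$ at $x_i=-x_i^*$, because the support is small; for $i\notin I$ at $x_i=x_i^*$ by the formula. Extend $F$ to $\mathbb R^N$ as $F\circ\rho$. Then $\dot x_i=0$ whenever $|x_i|\ge1$, so by the mean value theorem $|x_i|$ cannot grow beyond $1$. Hence $\Theta$ is forward invariant and $F$ is a MAD. Near $x^*$ it equals $f$, so $x^*$ is asymptotically stable.

Put $y=x-x^*$. By (G1), $|I|\in\{0,2,3\}$. If $|I|=0$, $\dot y=-y$ works. Relabeling players, and interchanging the two strategies of a player, change neither the hypotheses nor learnability.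

## Case A: two players in $I$ pull in opposite directions

Suppose $J_{kl}J_{lk}<0$ for some $k\ne l$ in $I$. This includes $|I|=2$, where index $+1$ means $-J_{kl}J_{lk}>0$. Relabel so that $J_{12}=a>0$ and $J_{21}=-b<0$; if there is a third player, call it $3$. Set
$$f_1=d_1,\qquad f_2=\Psi(d_1,d_2),\qquad \Psi(p,q)=q\Big(1-\frac{pq}{p^2+q^2}\Big),\quad\Psi(0,0)=0,$$
and $f_3=-y_3$ if $3\notin I$, $f_3=\varepsilon d_3$ with small $\varepsilon>0$ if $3\in I$. The function $\Psi$ is homogeneous of degree $1$ and smooth off $0$, so its gradient is bounded and $\Psi$ is Lipschitz. Its bracket lies in $[\frac12,\frac32]$, so $f_id_i\ge0$ for $i\in I$.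

**Step 1: coordinates for the homogeneous part.** The linear parts of $d_1,d_2$ are
$$D_1=ay_2+J_{13}y_3,\qquad D_2=-by_1+J_{23}y_3$$
(drop $y_3$ if there is no third player), and $(D_1,D_2,y_3)$ are linear coordinates. Write $D=(D_1,D_2)$. Replacing every $d_i$ by its linear part gives the homogeneous system
$$\dot D_1=a\Psi(D)+J_{13}\dot y_3,\qquad \dot D_2=-bD_1+J_{23}\dot y_3. \tag{4}$$

**Step 2: a strict Lyapunov function for players 1 and 2.** Consider $\dot D=(a\Psi,-bD_1)$. Let
$$W=\frac{D_1^2}a+\frac{D_2^2}b,\qquad \dot W=2D_1\Psi-2D_1D_2=-\frac{2D_1^2D_2^2}{|D|^2}.$$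
So $W$ decreases except on the axes. To repair the axes add a small multiple of
$$Z=\frac{D_1D_2(D_1^2-D_2^2)}{|D|^2},\qquad V=W+\mu Z .$$
$Z$ is homogeneous of degree $2$ and smooth off $0$, so $V$ is $C^1$. At $(D_1,0)$, $\nabla Z=(0,D_1)$ and $\dot Z=-bD_1^2$. At $(0,D_2)$, $\nabla Z=(-D_2,0)$ and, as $\Psi(0,D_2)=D_2$, $\dot Z=-aD_2^2$. On the unit circle let $U=\{\dot Z<0\}$, an open set that contains the four axis points. On $U$, $\dot V\le\mu\dot Z<0$. Off $U$, $\dot W$ is negative and bounded away from $0$ and $\dot Z$ is bounded, so $\dot V<0$ for small $\mu>0$. By compactness and homogeneity there is $c>0$ with $\dot V\le-c|D|^2$; and for small $\mu$, $V$ is positive definite because $|Z|\le|D|^2/4$.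

**Step 3: add the third player.** Along (4), $\dot V$ gets the extra term $(\nabla V\cdot(J_{13},J_{23}))\,\dot y_3$, with $|\nabla V|=O(|D|)$.

- *No third player.* Take $L=V$.
- *$3\notin I$.* Here $\dot y_3=-y_3$. With $L=V+\nu y_3^2$, $\dot L\le-c|D|^2+C|D||y_3|-2\nu y_3^2$, negative definite once $8c\nu>C^2$.
- *$3\in I$.* Substitute $y_1=(J_{23}y_3-D_2)/b$ and $y_2=(D_1-J_{13}y_3)/a$ in the linear part $J_{31}y_1+J_{32}y_2$ of $d_3$. It becomes $\ell(D)-\gamma y_3$ with $\ell$ linear and
$$-\gamma=\frac{J_{31}J_{23}}b-\frac{J_{32}J_{13}}a=\frac{\alpha+\beta}{ab},$$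
because $\alpha=aJ_{23}J_{31}$ and $\beta=-bJ_{13}J_{32}$. Index $+1$ means $-(\alpha+\beta)>0$, so $\gamma>0$: this is where the index enters. Now $\dot y_3=\varepsilon(\ell(D)-\gamma y_3)$, and with $L=V+y_3^2$ and a constant $C$ independent of $\varepsilon$,
$$\dot L\le-(c-\varepsilon C)|D|^2+3\varepsilon C|D||y_3|-2\varepsilon\gamma y_3^2 .$$
This is negative definite when $c>\varepsilon C$ and $9\varepsilon C^2<8\gamma(c-\varepsilon C)$, that is, for small $\varepsilon$.

**Step 4: the true system.** As $\Psi$ is Lipschitz, the true field differs from the homogeneous one by $O(|y|^2)$, and $|\nabla L|=O(|y|)$. So $\dot L\le-c'|y|^2+C'|y|^3<0$ for small $y\ne0$, and $L$ is positive definite. Hence $x^*$ is asymptotically stable.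

## Case B: three players with symmetric signs

Now $N=|I|=3$ and no product $J_{ij}J_{ji}$ is negative.

**Step 1: normalize.** By (G2) all $J_{ij}J_{ji}>0$, so $\alpha\beta=\prod_{i<j}J_{ij}J_{ji}>0$. Index $+1$ means $\alpha+\beta<0$, hence $\alpha,\beta<0$. The signs $s_{ij}$ of $J_{ij}$ are symmetric with $s_{12}s_{23}s_{13}=-1$. Interchanging the two strategies of player $k$ replaces $x_k,d_k$ by $-x_k,-d_k$ and flips the signs of all $J_{kj},J_{jk}$; the triple product does not change. Do this for player 1, if needed, to get $s_{12}=-1$, then for player 3, if needed, to get $s_{23}=-1$; then $s_{13}=-1$ too. So $J_{ij}=-a_{ij}$ with $a_{ij}>0$. Swapping two players exchanges $\alpha$ and $\beta$, and $\alpha\ne\beta$, so we may assume $a_{12}a_{23}a_{31}>a_{13}a_{21}a_{32}$. Indices are mod $3$ from here on.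

Let
$$\theta=\Big(\frac{a_{13}a_{21}a_{32}}{a_{12}a_{23}a_{31}}\Big)^{1/3}\in(0,1).$$
There are $\lambda_i>0$ with $\lambda_{i+2}/\lambda_{i+1}=\theta a_{i,i+1}/a_{i,i+2}$ for $i=1,2,3$, since the product of the right sides is $1$. Write $y_i=\lambda_i\eta_i$ and $d_i=a_{i,i+1}\lambda_{i+1}\delta_i$. The linear part of $d_i$ is $-a_{i,i+1}\lambda_{i+1}\eta_{i+1}-a_{i,i+2}\lambda_{i+2}\eta_{i+2}$, so
$$\delta_i=\delta_i^0+O(|\eta|^2),\qquad \delta_i^0=-(\eta_{i+1}+\theta\eta_{i+2}). \tag{5}$$

**Step 2: cap the outward motion.** The danger is visible at $\eta=(1,-1,0)$: there $\delta_1^0=1$ and $\delta_2^0=-\theta$, so players 1 and 2 are both pushed outward. A player may, however, refuse to move. We let player $i$ move away from $0$ only while $|\eta_i|$ is below $\kappa|\eta_{i+1}|$ with some $\kappa<1$. Fix $\kappa\in(\theta,1)$ and, with $s^\pm=\max(\pm s,0)$, set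
$$\dot\eta_i=\Phi_i=\frac{\delta_i^+\,(\kappa|\eta_{i+1}|-\eta_i)^+-\delta_i^-\,(\kappa|\eta_{i+1}|+\eta_i)^+}{|\eta|},\qquad\Phi(0)=0. \tag{6}$$
Clearly $\Phi_i\delta_i\ge0$; since $\lambda_i>0$, (1) holds for $f_i=\lambda_i\Phi_i$.

*$\Phi$ is Lipschitz near $0$.* Each term is $pq/|\eta|$ with $p,q$ Lipschitz with constant $K$ and $|p|,|q|\le K|\eta|$. For $|\eta|\ge|\eta'|>0$, with primes for values at $\eta'$,
$$\frac{pq}{|\eta|}-\frac{p'q'}{|\eta'|}=\frac{(p-p')q}{|\eta|}+\frac{p'(q-q')}{|\eta|}+p'q'\Big(\frac1{|\eta|}-\frac1{|\eta'|}\Big),$$
and each of the three terms is at most $K^2|\eta-\eta'|$ in absolute value. If $\eta'=0$, use $|pq|/|\eta|\le K^2|\eta|$.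

Let $\Phi^0$ be (6) with $\delta^0$ in place of $\delta$. It is homogeneous of degree $1$ and globally Lipschitz (the same estimate), odd, and equivariant under cyclic shifts.

**Claim.** $0$ is globally asymptotically stable for $\dot\eta=\Phi^0(\eta)$.

**Step 3: monotonicity.** Let $M=\max_i|\eta_i|$. If $\eta_i\ne0$ and $|\eta_i|$ has positive derivative, then the relevant bracket in (6) is $(\kappa|\eta_{i+1}|-|\eta_i|)^+>0$, so
$$|\eta_i|<\kappa|\eta_{i+1}|\le\kappa M. \tag{7}$$
So $M$ is nonincreasing. Indeed, let $M(t)>0$. Those $i$ with $|\eta_i(t)|=M(t)$ have $|\eta_i|>\kappa M$ on some interval $[t,t+h]$, and so do not increase there; the other $|\eta_i|$ stay below $M(t)$ if $h$ is small. Thus $M\le M(t)$ on $[t,t+h]$. (If $M(t)=0$ the orbit is at $0$ and stays.) A continuous function with this property at every $t$ is nonincreasing: given $s$, the supremum of the $\tau$ with $M\le M(s)$ on $[s,\tau]$ cannot be finite. Likewise: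

(∗) *If $M\le m$ along an orbit and $|\eta_i(s)|\le c$ with $c\ge\kappa m$, then $|\eta_i(t)|\le c$ for all $t\ge s$.*

If $|\eta_i(t)|>c$, let $s'$ be the last time before $t$ with $|\eta_i|=c$. On $(s',t]$ we have $|\eta_i|>c\ge\kappa M$, so by (7) $|\eta_i|$ does not increase, a contradiction. In particular $0$ is Lyapunov stable.

**Step 4: a nonconvergent orbit yields a frozen coordinate.** Suppose some orbit does not converge to $0$. Then $M$ decreases to a limit $m>0$, and the $\omega$-limit set is nonempty, compact and invariant with $M\equiv m$ on it. Take a complete orbit $\eta(t)$, $t\in\mathbb R$, in it. Some index $i$ has $|\eta_i(n)|=m$ for infinitely many $n\in\mathbb N$. If $|\eta_i(s)|<m$ for some $s$, then (∗) with $c=\max(|\eta_i(s)|,\kappa m)<m$ gives $|\eta_i(t)|\le c<m$ for all $t\ge s$, a contradiction. So $|\eta_i|\equiv m$ on $\mathbb R$. By oddness and cyclic equivariance we may assume $\eta_3\equiv m$. We now follow the consequences around the cycle. Note $|\eta|\le\sqrt3\,m$.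

**Step 5: player 2 is frozen.** $\delta_2^0=-(m+\theta\eta_1)\le-(1-\theta)m<0$, so $\dot\eta_2=\delta_2^0(\kappa m+\eta_2)^+/|\eta|$. Let $w=(\kappa m+\eta_2)^+\le2m$. It is nonincreasing, and where $w>0$, $\dot w\le-\frac{1-\theta}{\sqrt3}w$. If $w(t)>0$, then for all $t_0<t$ we get $w(t_0)\ge w(t)e^{(1-\theta)(t-t_0)/\sqrt3}$, unbounded as $t_0\to-\infty$, a contradiction. So $w\equiv0$, hence $\dot\eta_2=0$ and $\eta_2\equiv-b$ with $b\in[\kappa m,m]$.

**Step 6: player 1 is on the positive side.** $\delta_1^0=-(\eta_2+\theta\eta_3)=b-\theta m\ge(\kappa-\theta)m>0$, so $\dot\eta_1=\delta_1^0(\kappa b-\eta_1)^+/|\eta|$. Now $w=(\kappa b-\eta_1)^+$ is bounded on $\mathbb R$, nonincreasing, and satisfies $\dot w\le-\frac{\kappa-\theta}{\sqrt3}w$ where it is positive. As in Step 5, $w\equiv0$, that is, $\eta_1\ge\kappa b$.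

**Step 7: player 3 must move.** $\delta_3^0=-(\eta_1+\theta\eta_2)=-(\eta_1-\theta b)\le-(\kappa-\theta)b<0$, so $\dot\eta_3=\delta_3^0(\kappa|\eta_1|+m)/|\eta|<0$, which contradicts $\eta_3\equiv m$. The claim is proved. $\square$

**Step 8: the true system.** We pass from $\Phi^0$ to $\Phi$. By the claim, each orbit of $\Phi^0$ starting on $\{M=1\}$ reaches $M<\frac12$, and nearby orbits do so at the same time; $M$ is nonincreasing and $\{M=1\}$ is compact, so there is one $T$ with $M(\eta(T))\le\frac12$ for all of them. By homogeneity $M(\eta(T))\le\frac12M(\eta(0))$ for all orbits of $\Phi^0$.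

By (5) and (6), $\Phi=\Phi^0+O(|\eta|^2)$, since the factors $(\cdots)^+/|\eta|$ are bounded. Let $\eta$ solve $\dot\eta=\Phi$ with $M(\eta(0))=r$ small. Since $\Phi$ is Lipschitz with $\Phi(0)=0$, Gronwall's inequality gives $M(\eta(t))\le Cr$ on $[0,T]$; in particular the solution stays in the neighborhood where $\Phi$ is defined. Compare it with the solution $\zeta$ of $\dot\zeta=\Phi^0(\zeta)$, $\zeta(0)=\eta(0)$: since $|\eta(t)-\zeta(t)|\le\int_0^t\big(K_0|\eta-\zeta|+C''r^2\big)$, Gronwall gives $|\eta-\zeta|\le C'r^2$ on $[0,T]$. Hence
$$M(\eta(T))\le\tfrac r2+C'r^2\le\tfrac34r$$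
for small $r$. Iterating, $M(\eta(t))\le C(\frac34)^kr$ for $t\in[kT,(k+1)T]$, so $0$ is asymptotically stable. Together with Case A and the reduction this proves Proposition 7. $\square$

## Proof of Theorem 2 from the pieces

Let $N\le3$ and let all players be binary. For almost every payoff table (G1) and (G2) hold at every equilibrium, by Lemma 4. For such a table an equilibrium of index $+1$ exists by Lemma 5, every equilibrium of index $+1$ is learnable by Proposition 7, and every learnable equilibrium has index $+1$ by Lemma 6. $\blacksquare$
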